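\title{A simplicial ball that is not partitionable}

\begin{abstract}
A pure simplicial complex is partitionable if its faces split into Boolean intervals, one below each facet. We show that all simplicial $d$-balls are partitionable if and only if $d\le 2$. The counterexample in dimension three is an explicit constructible ball with $f$-vector $(1,16,77,110,48)$ and all vertices on its boundary. It is obtained by gluing six copies of a five-tetrahedron ball onto a capped cuboctahedron. Each copy forces one of its facets to have an interval whose minimal element is the empty set or one of four special vertices, and six facets cannot share five minimal elements.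
\end{abstract}

\section{Introduction}

A \emph{simplicial complex} $\Delta$ on a finite vertex set $V$ is a family of subsets of $V$, called \emph{faces}, such that every subset of a face is a face. A face $\sigma$ has dimension $|\sigma|-1$, the maximal faces are the \emph{facets}, and $\Delta$ is \emph{pure} if all facets have the same dimension. We write $f_i$ for the number of $i$-dimensional faces and $(f_{-1},f_0,\dots,f_d)$ for the $f$-vector; here $f_{-1}=1$ counts the empty face. A \emph{simplicial $d$-ball} is a simplicial complex whose geometric realization is homeomorphic to the $d$-dimensional ball.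

For $R\subseteq F$ let $[R,F]=\{\sigma: R\subseteq\sigma\subseteq F\}$. A \emph{partition} of a pure complex $\Delta$ is a choice of a subset $R_F\subseteq F$ for each facet $F$ such that
\[
\Delta=\bigsqcup_{F\text{ facet}}[R_F,F],
\]
and $\Delta$ is \emph{partitionable} if it has a partition.

A partition explains the face numbers of a complex. Let $\dim\Delta=d$ and let $h_k$ be the number of facets with $|R_F|=k$. An interval with $|R_F|=k$ contains $\binom{d+1-k}{j-k}$ faces with $j$ elements, so
\begin{equation}\label{eq:fh}
f_{j-1}=\sum_{k=0}^{j}\binom{d+1-k}{j-k}h_k\qquad(0\le j\le d+1).
\end{equation}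
This system is triangular. Hence \eqref{eq:fh} defines numbers $h_0,\dots,h_{d+1}$ for every pure complex, and a partition exhibits them as counts of facets. In particular $h_k\ge0$ is necessary for partitionability.

The most direct way to obtain a partition is to build the complex one facet at a time so that the faces added at each step form an interval; this is what a shelling does (Lemma~\ref{lem:shell}). A partition needs no such order. Writing sets of vertices as words, the disjoint union of an edge $ab$ and a $3$-cycle $xyz$ has the partition
\[
[\emptyset,ab]\sqcup[x,xy]\sqcup[y,yz]\sqcup[z,zx],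
\]
but it is disconnected, and a shellable complex of positive dimension is connected. On the other hand, two disjoint edges have no partition: each vertex must lie in the interval of the one edge containing it, so both intervals would contain $\emptyset$.

It is natural to ask which topological conditions guarantee a partition. A complex is \emph{Cohen--Macaulay} over a field if the link of every face, including the empty face, has vanishing reduced homology below its top dimension; we will not use this notion in the proofs. Stanley's partitionability conjecture asserted that every Cohen--Macaulay complex is partitionable. The conjecture is false: there is a $3$-dimensional Cohen--Macaulay complex with $f$-vector $(1,16,71,98,42)$ that is not partitionable. That complex is not a ball; it consists of three balls sharing common $2$-dimensional faces. Every simplicial ball is Cohen--Macaulay, and this leads to the following question, posed in \cite{NPCM}: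
\begin{quote}
\emph{Is every simplicial ball partitionable?}
\end{quote}
One might guess that the answer is yes. In a ball no codimension-one face lies in three facets, balls of dimension at most two are even shellable, and a partition asks for less than a shelling. The answer is no.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] There is a non-partitionable simplicial $3$-ball $\Delta$ with $f$-vector $(1,16,77,110,48)$. All its vertices lie on its boundary, and it is constructible.
\item[(b)] For every $d\ge3$ there is a non-partitionable constructible simplicial $d$-ball.
\item[(c)] Every simplicial $d$-ball with $d\le2$ is partitionable.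
\end{enumerate}
Hence all simplicial $d$-balls are partitionable if and only if $d\le 2$.
\end{theorem}

Constructibility is defined in Section~\ref{sec:tools}. For the ball in (a), solving \eqref{eq:fh} gives $h_0=1$, $h_1=16-4=12$, $h_2=77-6-36=35$, $h_3=110-4-36-70=0$ and $h_4=48-48=0$. These numbers are nonnegative, so the obstruction is not visible in the $f$-vector.

Part (c) is proved in Section~\ref{sec:discs}. Section~\ref{sec:gadget} presents the obstruction, a pigeonhole argument, and the small ball that produces it. Sections~\ref{sec:core} and~\ref{sec:ball} assemble $\Delta$ and prove (a) and (b). Section~\ref{sec:general}, which is not needed for the theorem, shows that the local mechanism is an instance of a general Euler characteristic count.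

\section{Covering, shelling and gluing}\label{sec:tools}

\subsection*{Covering}
Fix a partition. We say that the facet $F$ \emph{covers} the face $\sigma$ if $R_F\subseteq\sigma\subseteq F$. Three consequences of the definition carry all the combinatorial arguments below.
\begin{enumerate}
\item[(C1)] Every face is covered by exactly one facet, and that facet contains it. A face contained in only one facet is covered by that facet.
\item[(C2)] $F$ covers $F\setminus v$ if and only if $v\notin R_F$.
\item[(C3)] Different facets have different sets $R_F$, because $R_F\in[R_F,F]$ and the intervals are disjoint.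
\end{enumerate}

\subsection*{Shellable and constructible complexes}
We identify a face with the complex of all its subsets, and unions and intersections are taken as complexes. A \emph{shelling} of a pure $d$-complex is an ordering $F_1,\dots,F_m$ of its facets such that $F_k\cap(F_1\cup\dots\cup F_{k-1})$ is pure of dimension $d-1$ for every $k\ge2$. \emph{Constructible} complexes are defined recursively: every simplex, including $\{\emptyset\}$ in dimension $-1$, is constructible, and so is a union $\Gamma_1\cup\Gamma_2$ of constructible $d$-complexes whose intersection is a constructible $(d-1)$-complex. The \emph{cone} $w*\Gamma$ with a new vertex $w$ has the faces $\sigma$ and $\sigma\cup w$ for $\sigma\in\Gamma$.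

\begin{lemma}\label{lem:shell}
\begin{enumerate}
\item[(i)] A shellable complex is partitionable and constructible.
\item[(ii)] A cone over a shellable complex is shellable, and a cone over a constructible complex is constructible.
\item[(iii)] If the cone $w*\Gamma$ over a pure complex $\Gamma$ is partitionable, then $\Gamma$ is partitionable.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $F_1,\dots,F_m$ be a shelling and let $R_k$ be the set of $v\in F_k$ such that $F_k\setminus v$ lies in an earlier facet; thus $R_1=\emptyset$. For $k\ge2$ the complex $\Lambda_k=F_k\cap(F_1\cup\dots\cup F_{k-1})$ is generated by the faces $F_k\setminus v$ with $v\in R_k$. So $\sigma\subseteq F_k$ lies in no earlier facet if and only if $\sigma$ contains every $v\in R_k$. The faces added at step $k$ therefore form the interval $[R_k,F_k]$, and these intervals partition the complex. For constructibility use induction on the dimension $d$ and then on $m$. Any two facets $F_k\setminus v$ and $F_k\setminus v'$ of $\Lambda_k$ meet in the $(d-2)$-face $F_k\setminus\{v,v'\}$, so every ordering of them is a shelling. Hence $\Lambda_k$ is constructible, and so is $(F_1\cup\dots\cup F_{k-1})\cup F_k$.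

(ii) Coning commutes with unions and intersections, takes simplices to simplices, preserves purity and raises all dimensions by one.

(iii) Let $w*\Gamma=\bigsqcup_i[R_i,F_i\cup w]$, where the $F_i$ are the facets of $\Gamma$. The face $F_i$ lies in the single facet $F_i\cup w$, so $w\notin R_i$ by (C1) and (C2). The faces of $[R_i,F_i\cup w]$ that avoid $w$ form the interval $[R_i,F_i]$, and these intervals partition $\Gamma$.
\end{proof}

\subsection*{Balls}
The \emph{link} of a face $\sigma$ consists of the faces $\tau$ with $\tau\cap\sigma=\emptyset$ and $\tau\cup\sigma\in\Delta$. We use the following standard facts.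
\begin{enumerate}
\item[(B1)] A simplicial $d$-ball $\Delta$ is pure of dimension $d$. Each $(d-1)$-face lies in one or two facets, and those lying in one facet generate the subcomplex $\partial\Delta$ that triangulates the boundary sphere. The link of a $(d-2)$-face is a path if the face lies in $\partial\Delta$ and a cycle otherwise. Any two facets are joined by a chain of facets in which consecutive ones share a $(d-1)$-face.
\item[(B2)] A cone over a $d$-ball is a $(d+1)$-ball. In particular, a homeomorphism between the boundaries of two balls extends to the balls.
\item[(B3)] (Schoenflies theorem in dimension two.) A simple closed curve in a $2$-sphere cuts it into two discs bounded by the curve. An arc in a disc that meets the boundary exactly in its endpoints cuts the disc into two discs.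
\item[(B4)] A ball has Euler characteristic $1$ and a $2$-sphere has Euler characteristic $2$. A triangulated $2$-sphere with $n$ vertices has $3n-6$ edges and $2n-4$ triangles.
\end{enumerate}

\begin{lemma}[Gluing]\label{lem:glue}
Let $d\in\{2,3\}$ and let $B_1,B_2$ be $d$-balls such that $D=B_1\cap B_2$ is a $(d-1)$-ball contained in $\partial B_1$ and in $\partial B_2$. Then $B_1\cup B_2$ is a $d$-ball.
\end{lemma}

\begin{proof}
Let $H_1,H_2$ be the upper and lower halves of the unit ball in $\mathbb R^d$, and fix a homeomorphism $\varphi\colon D\to H_1\cap H_2$. The closure of $\partial B_i\setminus D$ is a $(d-1)$-ball with boundary $\partial D$: an arc of a circle if $d=2$, and a disc by (B3) if $d=3$. By (B2), $\varphi$ extends first over this $(d-1)$-ball to a homeomorphism $\partial B_i\to\partial H_i$ and then to a homeomorphism $B_i\to H_i$. The two extensions agree on $D$ and give $B_1\cup B_2\cong H_1\cup H_2$.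
\end{proof}

\section{Balls of dimension at most two}\label{sec:discs}

A $0$-ball is a point $x$, partitioned by $[\emptyset,x]$. A $1$-ball is a path $x_0x_1\cdots x_m$, partitioned by $[\emptyset,x_0x_1]$ and $[x_i,x_{i-1}x_i]$ for $2\le i\le m$. For discs we find a shelling backwards, by peeling off one triangle at a time. Call a triangle $T$ of a triangulated disc $D$ \emph{removable} if the other triangles form a disc $D'$ and $T\cap D'$ consists of one edge or of two edges of $T$. The induction cuts $D$ along an edge and removes a triangle from one side, so it has to keep away from the cut; this is the role of $e_0$ in the next lemma.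

\begin{lemma}\label{lem:remove}
Let $D$ be a triangulated disc with at least two triangles and let $e_0$ be a boundary edge. Then $D$ has a removable triangle that does not contain $e_0$.
\end{lemma}

\begin{proof}
We use induction on the number of triangles. A \emph{chord} is an edge that is not in $\partial D$ but has both ends on $\partial D$.

Suppose first that there is no chord. Choose a boundary edge $xy\ne e_0$ and let $T=xyw$ be the triangle containing it. If $w\in\partial D$, then $wx$ and $wy$ are boundary edges, since they are not chords. Then $T$ shares no edge with another triangle, and $D=T$ by (B1), a contradiction. So $w$ is an interior vertex, and $xy$ is the only boundary edge of $T$; in particular $e_0\not\subseteq T$. The arc $wx\cup wy$ meets $\partial D$ exactly in $x$ and $y$, so by (B3) it cuts $D$ into two discs. One of them is bounded by $wx\cup wy\cup xy$ and equals $T$. The other is the union $D'$ of the remaining triangles, and $T\cap D'=wx\cup wy$.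

Now let $f$ be a chord. It cuts $D$ into discs $D_1$ and $D_2$ with $D_1\cap D_2=f$ and $e_0\subseteq D_1$. Since $e_0\neq f$, no triangle of $D_2$ contains $e_0$. If $D_2$ is a single triangle, it is removable, since it meets $D_1$ in $f$. Otherwise the induction hypothesis, applied to $D_2$ and its boundary edge $f$, gives a removable triangle $T$ of $D_2$ with $f\not\subseteq T$. Let $D_2'$ be the disc formed by the other triangles of $D_2$. The one triangle of $D_2$ containing $f$ lies in $D_2'$, so $f$ is a boundary edge of $D_2'$, and $D_1\cup D_2'$ is a disc by Lemma~\ref{lem:glue}. Finally $T\cap D_1\subseteq f\subseteq D_2'$, so $T\cap(D_1\cup D_2')=T\cap D_2'$ consists of one or two edges of $T$.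
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Only $d=2$ remains. Remove triangles by Lemma~\ref{lem:remove} until one is left. The reverse order is a shelling, so every disc is shellable, and it is partitionable by Lemma~\ref{lem:shell}(i). Explicitly, the first triangle $T$ contributes $[\emptyset,T]$, and a later triangle $T=xyw$ contributes $[w,T]$ if it is added along $xy$ and $[xy,T]$ if it is added along $wx\cup wy$.
\end{proof}

\section{The pigeonhole obstruction and the gadget}\label{sec:gadget}

From now on complexes are $3$-dimensional unless stated otherwise; ``facet'' means tetrahedron and ``triangle'' means $2$-face. By (C1) and (C2), a facet with many boundary faces has a small set $R_F$, and by (C3) small sets cannot be reused. A two-dimensional example shows how this prevents a partition.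

\begin{example}\label{ex:hexagon}
Triangulate a hexagon with boundary vertices $1,\dots,6$ in any way, and add a vertex $o$ and the three triangles $o12$, $o34$, $o56$. The edges $o1$ and $o2$ lie only in $o12$, so in any partition $2\notin R_{o12}$ and $1\notin R_{o12}$, that is, $R_{o12}\in\{\emptyset,\{o\}\}$. The same holds for $o34$ and $o56$. Three facets would have to take different values in a set with two elements, so the complex is not partitionable. It is not a disc: the link of $o$ consists of three disjoint edges.
\end{example}

To imitate the example inside a $3$-ball we want many pieces, each forcing $R_F\subseteq\{o\}$ for one of its facets, with few different vertices $o$. A tetrahedron glued to a ball along one triangle does force $R_F\subseteq\{o\}$ for its tip $o$. But it meets the ball in that triangle only, so its tip is a new vertex, and every piece brings its own pigeonhole. We need a piece that is glued along a disc \emph{containing} the forced vertex.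

A first step is to use an interior edge instead of a single facet. Take the bipyramid with facets $oqxy$, $oqyz$, $oqzx$ around the axis $oq$, and glue it to a ball along its base, the disc $qxy\cup qyz\cup qzx$. Some facet $F$ covers the axis, so $R_F\subseteq\{o,q\}$, and $F$ is one of the three facets above. The triangle $F\setminus q$ is one of $oxy$, $oyz$, $ozx$, which are boundary triangles, so $q\notin R_F$ and $R_F\subseteq\{o\}$. The tip $o$ still lies outside the base. The way out is to overlap two bipyramids in a common tetrahedron so that the tip of each lies in the base of the other.

\begin{definition}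
For six distinct vertices let $X=X(o,o';p,q,r,s)$ be the complex with facets
\[
F_0=oo'qr,\quad F_1=oo'pq,\quad F_2=o'pqr,\quad F_3=oo'rs,\quad F_4=oqrs .
\]
We call $X$ the \emph{gadget} and $o,o'$ its \emph{hubs}. Let $A$ be generated by the triangles $opq,\ pqr,\ qrs,\ o'rs$ and $B$ by the triangles $oo'p,\ o'pr,\ oo's,\ oqs$. The five edges $oo',\ o'p,\ o'q,\ or,\ os$ are called \emph{new}.
\end{definition}

The facets $F_0,F_1,F_2$ form the bipyramid with axis $o'q$ and tip $o'$, and $F_0,F_3,F_4$ form the bipyramid with axis $or$ and tip $o$. The gadget will be glued along $A$, which contains both hubs; see Figure~\ref{fig:gadget}.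

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,6.5}{
 \draw[fill=gray!15] (\x,0)--(\x+1.5,1)--(\x+3.5,1)--(\x+5,0)--(\x+3.5,-1)--(\x+1.5,-1)--cycle;
 \node[left] at (\x,0) {$o$}; \node[right] at (\x+5,0) {$o'$};
 \node[above] at (\x+1.5,1) {$p$}; \node[above] at (\x+3.5,1) {$r$};
 \node[below] at (\x+1.5,-1) {$q$}; \node[below] at (\x+3.5,-1) {$s$};}
\draw (1.5,1)--(1.5,-1)--(3.5,1)--(3.5,-1);
\draw[very thick,dashed] (0,0)--(3.5,1) (5,0)--(1.5,-1);
\draw (8,1)--(11.5,0)--(6.5,0)--(10,-1);
\node at (2.5,-1.6) {$A$}; \node at (9,-1.6) {$B$};
\end{tikzpicture}
\caption{The boundary sphere of the gadget $X$ is the union of two triangulations $A$ and $B$ of the hexagon $o\,p\,r\,o'\,s\,q$. The dashed diagonals $or$ and $o'q$ are the two interior edges of $X$; they do not belong to $A$. The remaining diagonal $ps$ is not an edge of $X$.}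
\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(i)] $X$ is a shellable $3$-ball with $\partial X=A\cup B$, and $A$ is a disc.
\item[(ii)] A face of $X$ that contains no new edge lies in $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Add the facets in the order $F_0,\dots,F_4$. Intersecting vertex sets with those of the earlier facets gives
\[
\begin{array}{c|c|c}
\text{facet}&\text{intersections with }F_0,F_1,\dots&\text{attached along}\\ \hline
F_1=oo'pq& oo'q& oo'q\\
F_2=o'pqr& o'qr,\ o'pq& o'qr\cup o'pq\\
F_3=oo'rs& oo'r,\ oo',\ o'r& oo'r\\
F_4=oqrs& oqr,\ oq,\ qr,\ ors& oqr\cup ors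
\end{array}
\]
So the order is a shelling. The table lists all pairwise intersections of facets, so the six triangles in the last column are the only ones shared by two facets, and none lies in three. Thus each facet is attached along a disc, made of one triangle or two adjacent ones, whose triangles lie in only one earlier facet. By Lemma~\ref{lem:glue} and induction $X$ is a ball. The other $20-2\cdot6=8$ triangles generate $\partial X$. They are $opq,\ oo'p\subset F_1$; $pqr,\ o'pr\subset F_2$; $o'rs,\ oo's\subset F_3$; $qrs,\ oqs\subset F_4$, which are the triangles of $A$ and $B$. In the order $opq,pqr,qrs,o'rs$ each triangle of $A$ is attached along one edge ($pq$, $qr$, $rs$) and brings a new vertex, so $A$ is a disc.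

(ii) All six vertices lie in $A$. The pair $ps$ lies in no facet, the nine pairs $op,oq,pq,pr,qr,qs,rs,o'r,o's$ are edges of $A$, and the other five pairs are the new edges. The ten triangles outside $A$ contain new edges: $oo'q,oo'r,oo'p,oo's\supset oo'$; $o'pq,o'pr\supset o'p$; $o'qr\supset o'q$; $oqr,ors\supset or$; $oqs\supset os$. Finally $F_0,F_1,F_3\supset oo'$, $F_2\supset o'p$ and $F_4\supset or$.
\end{proof}

The next lemma is the heart of the proof. It involves no topology.

\begin{lemma}[Forcing]\label{lem:force}
Let $\Gamma$ be a pure $3$-complex containing $X$, and suppose that every facet of $\Gamma$ containing a new edge of $X$ is a facet of $X$. Then in every partition of $\Gamma$ some facet $F$ of $X$ has $R_F\in\{\emptyset,\{o\},\{o'\}\}$.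
\end{lemma}

\begin{proof}
Each triangle of $B$ contains a new edge and lies in one facet of $X$, hence in one facet of $\Gamma$. So $F_1$ covers $oo'p=F_1\setminus q$, $F_2$ covers $o'pr=F_2\setminus q$, $F_3$ covers $oo's=F_3\setminus r$, and $F_4$ covers $oqs=F_4\setminus r$. By (C2),
\[
q\notin R_{F_1},\qquad q\notin R_{F_2},\qquad r\notin R_{F_3},\qquad r\notin R_{F_4}.
\]
The facets of $\Gamma$ containing the new edge $o'q$ are $F_0,F_1,F_2$, and those containing the new edge $or$ are $F_0,F_3,F_4$. If $F\in\{F_1,F_2\}$ covers $o'q$, then $R_F\subseteq\{o',q\}$ and $q\notin R_F$, so $R_F\subseteq\{o'\}$. If $F\in\{F_3,F_4\}$ covers $or$, then $R_F\subseteq\{o,r\}$ and $r\notin R_F$, so $R_F\subseteq\{o\}$. In the remaining case $F_0$ covers both edges, and $R_{F_0}\subseteq\{o',q\}\cap\{o,r\}=\emptyset$.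
\end{proof}

How many hubs are needed? With $n$ hubs the forced sets take at most $n+1$ values. The edge joining the two hubs of a gadget is new, so under the hypothesis of Lemma~\ref{lem:force} two gadgets without a common facet cannot have the same pair of hubs. This allows at most $\binom n2$ gadgets, and $\binom n2>n+1$ holds first for $n=4$, where $6>5$.

\section{The core}\label{sec:core}

We need a $3$-ball $C$ with four hubs $o_1,\dots,o_4$ and, for each pair of hubs, a copy of the strip $A$ on $\partial C$ running from one hub to the other. The six strips must have no triangle in common, and the new edges of the gadgets must be absent from $C$ and different from each other. The strips follow the edges of a complete graph $K_4$ drawn on the boundary sphere. Thickening the vertices of a tetrahedron to triangles and its edges to quadrilaterals produces the face structure of the cuboctahedron, and the hubs will sit over the four thickened vertices.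

Let $e_1,\dots,e_4$ be the standard basis of $\mathbb R^4$, put $c_{ij}=e_i-e_j$ for $i\ne j$, and let $P$ be the convex hull of the twelve points $c_{ij}$, a polytope in the $3$-space $\sum x_i=0$. A linear functional given by a nonconstant vector $y$ takes the value $y_i-y_j$ at $c_{ij}$. It is maximized at the $c_{ij}$ with $i\in I$ and $j\in J$, where $I$ and $J$ are the sets of indices at which $y$ is largest and smallest. The resulting face is a product of simplices of dimensions $|I|-1$ and $|J|-1$. So each $c_{ij}$ is a vertex, and the $2$-dimensional faces correspond to the ordered decompositions $\{1,2,3,4\}=I\sqcup J$ with $I,J\ne\emptyset$: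
\begin{itemize}
\item four triangles $t_i=\{c_{ij}:j\ne i\}$, for $I=\{i\}$;
\item four triangles $u_j=\{c_{ij}:i\ne j\}$, for $J=\{j\}$;
\item six parallelograms $Q_{ij}$, for $I=\{i,j\}$ with $i<j$ and $J=\{k,l\}$ with $k<l$, with vertices
\begin{equation}\label{eq:pqrs}
p=c_{ik},\qquad q=c_{il},\qquad r=c_{jk},\qquad s=c_{jl}.
\end{equation}
\end{itemize}
Since $p+s=q+r$, the diagonals of $Q_{ij}$ are $ps$ and $qr$. Its sides are $pq\subset t_i$, $rs\subset t_j$, $pr\subset u_k$ and $qs\subset u_l$.

Cut each $Q_{ij}$ along $qr$ into $pqr$ and $qrs$. This gives a triangulated $2$-sphere $S$ with $12$ vertices, $30$ edges and $8+12=20$ triangles. To fill $S$ without new vertices, cone from the vertex $v=c_{14}$. The parallelograms containing $v$ are those with $1\in I$ and $4\in J$, namely $Q_{12}$ and $Q_{13}$, and in both $v=c_{il}=q$ lies on the chosen diagonal. So six triangles of $S$ contain $v$: $t_1$, $u_4$, and both triangles in each of $Q_{12}$ and $Q_{13}$. The link of $v$ in $S$ is therefore a $6$-cycle. By (B3) it cuts $S$ into two discs, the star of $v$ and the complex $D$ generated by the $14$ triangles not containing $v$. Put $C'=v*D$. This is a $3$-ball by (B2), with $14$ facets. A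 triangle of $C'$ lies in one facet if and only if it is a triangle of $D$ or has the form $v\cup\varepsilon$ with $\varepsilon$ an edge of $\partial D$, the link of $v$. Hence $\partial C'=S$. Besides the $30$ edges of $S$, the ball $C'$ has the $11-6=5$ edges from $v$ to the vertices not adjacent to $v$ in $S$.

Now add new vertices $o_1,\dots,o_4$ and the tetrahedra $o_i\cup t_i$, each glued to $C'$ along $t_i$. The result $C$ is a $3$-ball by Lemma~\ref{lem:glue}, with $16$ vertices, $35+12=47$ edges and $18$ facets. The hubs are added as new vertices so that they have few neighbors:
\begin{equation}\label{eq:hubedges}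
\text{the edges of $C$ at $o_b$ are the three edges $o_bc_{bf}$, $f\ne b$.}
\end{equation}
The boundary triangles of $C$ are the four $u_j$, the twelve triangles $pqr,qrs$ of the parallelograms, and the twelve triangles $o_i\cup\varepsilon$ with $\varepsilon$ an edge of $t_i$; see Figure~\ref{fig:core}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x/\y/\z in {14/90/3.6,24/210/3.6,34/330/3.6,13/115/2,12/65/2,21/235/2,
 23/185/2,32/355/2,31/305/2,41/270/1,42/30/1,43/150/1} \coordinate (c\x) at (\y:\z);
\coordinate (o1) at (90:2.45); \coordinate (o2) at (210:2.45);
\coordinate (o3) at (330:2.45); \coordinate (o4) at (0,0);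
\draw[fill=gray!30] (c21)--(c31)--(c41)--cycle (c12)--(c32)--(c42)--cycle (c13)--(c23)--(c43)--cycle;
\draw (0,0) circle (3.6);
\draw (c12)--(c13)--(c14)--cycle (c21)--(c23)--(c24)--cycle
 (c31)--(c32)--(c34)--cycle (c41)--(c42)--(c43)--cycle;
\foreach \x/\y in {1/12,1/13,1/14,2/21,2/23,2/24,3/31,3/32,3/34,4/41,4/42,4/43} \draw (o\x)--(c\y);
\draw (c13)--(c42) (c23)--(c41)--(c32);
\draw (c14) to[bend right=25] (c23) (c14) to[bend left=25] (c32) (c24) to[bend right=25] (c31);
\draw[ultra thick] (o1)--(c12)--(c42)--(o4)--(c43)--(c13)--cycle;
\foreach \x in {12,13,14,21,23,24,31,32,34,41,42,43}
 \node[circle,fill=white,inner sep=0.8pt] at (c\x) {\scriptsize$\x$};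
\foreach \x in {1,2,3,4} \node[circle,fill=white,inner sep=0.8pt] at (o\x) {\scriptsize$o_{\x}$};
\end{tikzpicture}
\caption{The boundary sphere of the core $C$; the label $ij$ stands for the vertex $c_{ij}$. The triangles $u_1,u_2,u_3$ are shaded and $u_4$ is the outer region. The other $24$ triangles form six strips of four triangles, one for each pair of hubs; the strip $A_{14}$ from $o_1$ to $o_4$ is outlined.}
\label{fig:core}
\end{figure}

\section{The ball $\Delta$}\label{sec:ball}

For each pair $i<j$, with $k<l$ and $p,q,r,s$ as in \eqref{eq:pqrs}, let $X_{ij}=X(o_i,o_j;p,q,r,s)$, let $A_{ij}$ and $B_{ij}$ be the corresponding complexes $A$ and $B$, and put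
\[
\Delta=C\cup\bigcup_{i<j}X_{ij}.
\]

\begin{lemma}\label{lem:meet}
\begin{enumerate}
\item[(i)] The triangles of $A_{ij}$ are boundary triangles of $C$, and strips of different pairs have no triangle in common.
\item[(ii)] A new edge of $X_{ij}$ lies neither in $C$ nor in another gadget.
\item[(iii)] $X_{ij}\cap C=A_{ij}$, and $X_{ij}\cap X_{i'j'}\subseteq A_{ij}\cap A_{i'j'}$ for different pairs.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The triangles are $o_ipq$, $pqr$, $qrs$, $o_jrs$, and $pq\subset t_i$, $rs\subset t_j$, so all four occur in the list of boundary triangles of $C$. The two middle ones lie in $Q_{ij}$. The triangle $o_ic_{ik}c_{il}$ determines $i$ and $\{k,l\}$, and $o_jc_{jk}c_{jl}$ determines $j$ and $\{k,l\}$; in both cases the pair $\{i,j\}$ is the complement of $\{k,l\}$.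

(ii) The new edges of $X_{ij}$ are $o_io_j,\ o_jc_{ik},\ o_jc_{il},\ o_ic_{jk},\ o_ic_{jl}$. None is an edge of $C$ by \eqref{eq:hubedges}. Each determines $\{i,j\}$, since the last four have the form $o_bc_{af}$ with $\{a,b\}=\{i,j\}$. An edge of another gadget $X_{i'j'}$ is either new for $X_{i'j'}$, and then determines $\{i',j'\}$, or lies in $A_{i'j'}\subseteq C$ by Lemma~\ref{lem:X}(ii).

(iii) By (ii), a face of $X_{ij}$ lying in $C$ or in another gadget contains no new edge of $X_{ij}$, so it lies in $A_{ij}$ by Lemma~\ref{lem:X}(ii). Conversely $A_{ij}\subseteq C$ by (i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]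
\emph{$\Delta$ is a ball.} Add the gadgets to $C$ one at a time. By Lemma~\ref{lem:meet}(iii), $X_{ij}$ meets the complex built so far exactly in the disc $A_{ij}\subseteq\partial X_{ij}$. A triangle of $A_{ij}$ lies in one facet of $C$, and it lies in no other gadget, because $A_{ij}\cap A_{i'j'}$ contains no triangle. So $A_{ij}$ lies in the boundary of the ball built so far, and Lemma~\ref{lem:glue} applies at each step.

\emph{Boundary.} The strips use $24$ of the $28$ boundary triangles of $C$, all but the $u_j$, and gluing $X_{ij}$ replaces $A_{ij}$ by $B_{ij}$. So $\partial\Delta$ is generated by $u_1,\dots,u_4$ and the triangles of the $B_{ij}$. It contains every vertex: $c_{ij}\in u_j$, and $o_i,o_j\in o_io_jp\in B_{ij}$.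

\emph{Face numbers.} The gadgets add no vertices, five facets each and five edges each, all different by Lemma~\ref{lem:meet}. So $f_0=16$, $f_1=47+30=77$, $f_3=18+30=48$, and $f_0-f_1+f_2-f_3=1$ gives $f_2=110$.

\emph{Constructibility.} The disc $D$ is shellable by Section~\ref{sec:discs}, so $C'=v*D$ is shellable by Lemma~\ref{lem:shell}(ii). Each $o_i\cup t_i$ meets the earlier facets in the triangle $t_i$, so $C$ is shellable. The balls $X_{ij}$ and the discs $A_{ij}$ are shellable as well. All these complexes are constructible by Lemma~\ref{lem:shell}(i), and $\Delta$ arises from $C$ by gluing the $X_{ij}$ successively along the $A_{ij}$.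

\emph{No partition.} Suppose that $\Delta$ has a partition. By Lemma~\ref{lem:meet}(ii), Lemma~\ref{lem:force} applies to each $X_{ij}\subseteq\Delta$ and yields a facet $F_{ij}$ of $X_{ij}$ with $R_{F_{ij}}\in\{\emptyset,\{o_i\},\{o_j\}\}$. Different gadgets have no facet in common by Lemma~\ref{lem:meet}(iii), so the six facets $F_{ij}$ are different. By (C3) the six sets $R_{F_{ij}}$ are different elements of
\[
\{\emptyset,\{o_1\},\{o_2\},\{o_3\},\{o_4\}\},
\]
which has five elements. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Take the $(d-3)$-fold iterated cone over $\Delta$. It is a $d$-ball by (B2), constructible by Lemma~\ref{lem:shell}(ii), and not partitionable by Lemma~\ref{lem:shell}(iii).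
\end{proof}

By Lemma~\ref{lem:shell}(i), none of these balls is shellable.

\section{Forcing in a general sub-ball}\label{sec:general}

The proof of Lemma~\ref{lem:force} uses the two interior edges of the gadget. The conclusion does not depend on this special shape. In a ball without interior vertices, every sub-ball that is attached to the rest by at most one triangle per facet forces a small set $R_F$. The reason is an Euler characteristic count, for which we first bound $|R_F|$.

\begin{lemma}\label{lem:h}
Let $\Gamma$ be a simplicial $3$-ball with $n$ vertices outside $\partial\Gamma$. In any partition of $\Gamma$ we have $h_0=1$, $h_3=n$ and $h_4=0$. In particular, if all vertices lie on $\partial\Gamma$, then $|R_F|\le2$ for every facet $F$.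
\end{lemma}

\begin{proof}
For $d=3$ the system \eqref{eq:fh} reads $h_0=1$ and
\begin{gather*}
f_0=4h_0+h_1,\qquad f_1=6h_0+3h_1+h_2,\\
f_2=4h_0+3h_1+2h_2+h_3,\qquad f_3=h_0+h_1+h_2+h_3+h_4 .
\end{gather*}
Hence $1=f_0-f_1+f_2-f_3=h_0-h_4$, and $h_4=0$. The boundary sphere has $f_0-n$ vertices and thus $2(f_0-n)-4$ triangles. Counting incidences of triangles and facets gives $4f_3=2f_2-2f_0+2n+4$. The left side is $4+4h_1+4h_2+4h_3$ and the right side is $4h_1+4h_2+2h_3+2n+4$, so $h_3=n$.
\end{proof}

Let $Y$ be a subcomplex of a simplicial $3$-ball $\Gamma$ such that $Y$ is itself a $3$-ball. A face of $Y$ is \emph{internal} if it is not in $\partial Y$, and an \emph{exit triangle} is a triangle of $\partial Y$ that is not in $\partial\Gamma$.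

\begin{proposition}\label{prop:general}
Let $\Gamma$ be a simplicial $3$-ball with all vertices on $\partial\Gamma$, and let $Y\subseteq\Gamma$ be a subcomplex that is a $3$-ball and has no facet containing two exit triangles. Then in every partition of $\Gamma$ some facet $F$ of $Y$ satisfies $R_F=\emptyset$, or $R_F=\{v\}$ with $F\setminus v$ an exit triangle.
\end{proposition}

\begin{proof}
An internal vertex of $Y$ would be an interior point of $\Gamma$ by invariance of domain, so there is none. Let $n_3,n_2,n_1$ be the numbers of facets, internal triangles and internal edges of $Y$. From $\chi(Y)-\chi(\partial Y)=1-2$ we get $n_3-n_2+n_1=1$. We distribute this sum over the facets of $Y$, by assigning each internal face to the one facet that fails to cover it in the strongest sense.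

An internal triangle lies in two facets of $Y$ and in no other facet of $\Gamma$. Exactly one of the two does not cover it.

Let $\varepsilon$ be an internal edge. Its link in $Y$ is a cycle; its link in $\Gamma$ is a path or a cycle containing that cycle, so the two links are equal. Thus the facets of $\Gamma$ containing $\varepsilon$ are facets $G_1,\dots,G_m$ of $Y$, arranged cyclically, with $m$ internal triangles through $\varepsilon$ between them. If $G_i=\varepsilon\cup\{x,y\}$, then $G_i$ covers $\varepsilon$ if and only if $x,y\notin R_{G_i}$, that is, if and only if $G_i$ covers both of its triangles through $\varepsilon$. Let $m_0,m_1,m_2$ count the $G_i$ covering none, one or both of these triangles. Then $m_2=1$ by (C1). Each of the $m$ triangles is covered once, so $m_1+2m_2=m=m_0+m_1+m_2$, and $m_0=1$: exactly one facet covers neither of its triangles through $\varepsilon$.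

For a facet $F$ of $Y$ let $n_2(F)$ be the number of internal triangles of $F$ not covered by $F$, and let $n_1(F)$ be the number of internal edges of $F$ such that $F$ covers neither of its two triangles through the edge. By the last two paragraphs,
\begin{equation}\label{eq:sum}
\sum_{F\text{ facet of }Y}\bigl(1-n_2(F)+n_1(F)\bigr)=n_3-n_2+n_1=1 .
\end{equation}
The triangles of $F$ not covered by $F$ are the $F\setminus v$ with $v\in R_F$. None lies in $\partial\Gamma$, by (C1), so each is internal or an exit triangle. By Lemma~\ref{lem:h} there are three cases.

If $R_F=\{u,v\}$, at most one of $F\setminus u$ and $F\setminus v$ is an exit triangle, so $n_2(F)\ge1$. The only edge that $n_1(F)$ can count is $F\setminus\{u,v\}$. If $n_2(F)=1$, this edge lies in an exit triangle, hence in $\partial Y$, so $n_1(F)=0$ and the summand is $0$. If $n_2(F)=2$, the summand is at most $1-2+1=0$.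

If $R_F=\{v\}$, then $n_1(F)=0$, and the summand is $0$ if $F\setminus v$ is internal and $1$ if it is an exit triangle. If $R_F=\emptyset$, the summand is $1$.

By \eqref{eq:sum} some summand is positive, and this is the claim.
\end{proof}

\begin{remark}
For $Y=X_{ij}\subseteq\Delta$ the exit triangles are those of $A_{ij}$. Each of $F_1,\dots,F_4$ contains exactly one, $F_0$ contains none, and the opposite vertices are $o'=o_j$ for $F_1,F_2$ and $o=o_i$ for $F_3,F_4$. So, within this setting, what a gadget must provide is one exit triangle at most per facet and few vertices opposite to exit triangles.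
\end{remark}

\begin{remark}
The hypothesis on exit triangles cannot be dropped. Let $\Gamma$ be the bipyramid with facets $oqxy$, $oqyz$, $oqzx$, partitioned by the shelling in this order, and let $Y$ be the last facet. It has the two exit triangles $oqx$ and $oqz$, and $R_Y=\{x,z\}$. The hypothesis on the vertices is used twice, to exclude internal vertices of $Y$ and to exclude $|R_F|=3$, in which case a summand in \eqref{eq:sum} is bounded only by $1-3+3=1$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{NPCM}
\emph{A Non-Partitionable Cohen--Macaulay Simplicial Complex},
\texttt{http://www.math.utep.edu/Faculty/duval/papers/utep15talk.pdf}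
\end{thebibliography}
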